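\title{Global rigidity of direction--length frameworks is a generic property}

\begin{abstract}
A direction--length framework is a finite configuration of points in $\mathbb{R}^d$ in which some pairs of points have a prescribed distance and some pairs have a prescribed direction. We prove that for every $d\ge 2$ global rigidity of such frameworks is a generic property: for each underlying mixed graph, either all generic realizations are globally rigid or none is. More precisely, a generic rigid framework is globally rigid exactly when some equilibrium stress defines a quadratic form of the largest possible rank on the space of configurations with the prescribed directions, and otherwise the number of congruence classes of equivalent frameworks is finite and even. As a consequence, a generic globally rigid framework with at least two length edges stays rigid when any length edge is deleted.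
\end{abstract}

\section{The question}\label{sec:intro}

A \emph{mixed graph} $G=(V;D,L)$ is a finite graph whose edge set is partitioned into a set $D$ of \emph{direction edges} and a set $L$ of \emph{length edges}. A pair of vertices may be joined by one edge of each kind; we call such a pair a \emph{doubled edge}. Fix $d\ge 2$. A \emph{realization} is a map $p\colon V\to\mathbb{R}^d$, and the pair $(G,p)$ is a \emph{direction--length framework}. We orient every edge arbitrarily and write $p_e=p(u)-p(v)$ for $e=uv$.

A framework $(G,q)$ is \emph{equivalent} to $(G,p)$ if $\|q_e\|=\|p_e\|$ for all $e\in L$ and $q_e\in\mathbb{R}p_e$ for all $e\in D$. The value $q_e=0$ is allowed, so the endpoints of a direction edge may coincide in $q$. The frameworks are \emph{congruent} if $q$ is obtained from $p$ by a translation, possibly composed with the point inversion $x\mapsto -x$. These maps preserve all lengths and all directions, whereas rotations in general destroy directions and dilations destroy lengths. The framework $(G,p)$ is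
\begin{itemize}
\item \emph{globally rigid} if every framework equivalent to it is congruent to it;
\item \emph{rigid} if there is $\varepsilon>0$ such that every equivalent framework $(G,q)$ with $\|q(v)-p(v)\|<\varepsilon$ for all $v\in V$ is congruent to it;
\item \emph{bounded} if there is a constant that bounds $\|q(u)-q(v)\|$ for all $u,v\in V$ and all equivalent frameworks $(G,q)$.
\end{itemize}

Suppose that $p_e\neq 0$ for all $e\in D$. The \emph{rigidity matrix} $R(G,p)$ linearizes the constraints. It has $d$ columns for each vertex. A length edge $e=uv$ gives one row, with $p_e$ in the columns of $u$, $-p_e$ in the columns of $v$, and zeros elsewhere. A direction edge $e=uv$ gives $d-1$ rows, one for each vector $w$ of a basis of $p_e^{\perp}$, with $w$ in the columns of $u$, $-w$ in the columns of $v$, and zeros elsewhere. The framework is \emph{infinitesimally rigid} if $\operatorname{rank}R(G,p)=d|V|-d$.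

A realization is \emph{generic} if its $d|V|$ coordinates are algebraically independent over $\mathbb{Q}$. A property of frameworks is a \emph{generic property} in $\mathbb{R}^d$ if, for every mixed graph $G$, either all generic realizations of $G$ in $\mathbb{R}^d$ have it or none does. It is known that a generic framework is rigid if and only if it is infinitesimally rigid, and that it is bounded if and only if it becomes infinitesimally rigid when a direction edge is added alongside every length edge. It follows that rigidity and boundedness are generic properties. The question whether global rigidity is also a generic property is posed in \cite{source}. We answer it.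

\begin{theorem}\label{thm:generic}
For every $d\ge 2$ and every mixed graph $G$, either all generic realizations of $G$ in $\mathbb{R}^d$ are globally rigid or none is.
\end{theorem}

The rank of a matrix is decided by whether certain polynomials vanish, and a polynomial with rational coefficients vanishes at all generic points or at none. Global rigidity is a statement of another kind: it counts real solutions of a polynomial system, and such a count can depend on inequalities. Two examples show what can happen.

\begin{example}\label{ex:path}
Let $G$ be a path with $j\ge 1$ doubled edges and let $p$ be generic. A doubled edge forces $q_e=\pm p_e$, and the signs are independent. Up to translation there are $2^j$ equivalent frameworks, so $(G,p)$ is rigid, and there are $2^{j-1}$ congruence classes: $1,2,4,8,\dots$.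
\end{example}

\begin{example}\label{ex:quad}
Let $V=\{v_0,v_1,v_2,v_3\}$, let $v_0v_1$ and $v_1v_2$ be doubled edges, $v_2v_3$ a direction edge and $v_0v_3$ a length edge. Let $p$ be generic and put $a=p(v_1)-p(v_0)$, $b=p(v_2)-p(v_1)$, $c=p(v_3)-p(v_2)$, $r=\|a+b+c\|$. Up to congruence, an equivalent framework has successive differences $a,\ \pm b,\ uc$ with $u\in\mathbb{R}$ and $\|a\pm b+uc\|=r$. So we intersect the lines $a\pm b+\mathbb{R}c$ with the sphere of radius $r$ about $0$. The line $a+b+\mathbb{R}c$ passes through the point $a+b+c$ of the sphere and is not tangent there, since $(a+b+c)\cdot c\ne 0$; it gives two classes. The line $a-b+\mathbb{R}c$ meets the sphere twice if $\|a-b\|<r$. It misses the sphere if $a$, $b$ are close to the first two standard basis vectors and $c$ is close to $-a-b$, for then $r$ is close to $0$ and the line is at distance about $\sqrt2$ from $0$. Both situations occur on nonempty open sets, and generic realizations are dense. Hence some generic realizations of $G$ have four congruence classes and others have two.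
\end{example}

Thus the number of congruence classes is not determined by $G$, and one may well suspect a graph with one class in one region and more in another. In Example~\ref{ex:quad} solutions appear and disappear in pairs, which suggests that the parity of the count is constant, but this would still permit one class here and three there. What we prove (Theorem~\ref{thm:main}) is that for a generic rigid framework the count is $1$ or even, and that a rank condition decides which.

The proof runs as follows. Direction constraints are linear, so all equivalent frameworks lie in a linear space $W$, on which the squared lengths are quadratic forms. An equilibrium stress combines these into one form on $W$. Genericity forces all equivalent frameworks into the kernel $K_0$ of this form (Section~\ref{sec:contain}). For a stress of maximal rank, the squared lengths map $K_0$ into a linear space of the same dimension (Section~\ref{sec:lambda}). If $K_0$ is a line, the framework is globally rigid; otherwise a mod~$2$ degree argument gives an even count (Section~\ref{sec:degree}). The dimension of $K_0$ depends only on $G$ and $d$ (Section~\ref{sec:rank}).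

\section{Stress forms and the main theorem}\label{sec:setup}

Let $n=|V|$ and $m=|L|$. If $n=1$, every framework is globally rigid, so we assume $n\ge 2$.

\subsection*{Removing translations}
Fix a vertex $v_0$ and let
\[
X=\{x\colon V\to\mathbb{R}^d \;:\; x(v_0)=0\},\qquad N=\dim X=d(n-1).
\]
Every realization has exactly one translate in $X$, and all the notions above are invariant under translation. Call $x\in X$ a \emph{generic point} if its $N$ coordinates $x(v)_i$, $v\ne v_0$, are algebraically independent over $\mathbb{Q}$. If $p$ is a generic realization, its translate in $X$ is a generic point: the $dn$ coordinates of $p(v_0)$ and of the differences $p(v)-p(v_0)$ generate the same field as the coordinates of $p$, which has transcendence degree $dn$. From now on every realization is replaced by its translate in $X$. Two points $p,q\in X$ are congruent exactly when $q=\pm p$.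

\subsection*{Directions and lengths}
For $x,y\in X$ put
\[
W(x)=\{y\in X: y_e\in\mathbb{R}x_e \text{ for all } e\in D\},\qquad
J_x(y)=(x_e\cdot y_e)_{e\in L}\in\mathbb{R}^L ,
\]
and $g(x)=J_x(x)=(\|x_e\|^2)_{e\in L}$. Then $W(x)$ is a linear space containing $x$, the map $J$ is bilinear with $J_x(y)=J_y(x)$, and $dg_x=2J_x$. A point $q\in X$ is equivalent to $p\in X$ if and only if
\[
q\in W(p)\quad\text{and}\quad g(q)=g(p).
\]
So we study one fiber of the quadratic map $g$ on the space $W(p)$.

\begin{lemma}\label{lem:inf}
Let $x\in X$ have $x_e\ne 0$ for all $e\in D$. Then $(G,x)$ is infinitesimally rigid if and only if $J_x$ is injective on $W(x)$. In that case $g(y)\neq 0$ for every nonzero $y\in W(x)$.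
\end{lemma}

\begin{proof}
The $d$-dimensional space of constant maps $V\to\mathbb{R}^d$ lies in $\ker R(G,x)$ and is complementary to $X$. So $\operatorname{rank}R(G,x)=dn-d$ if and only if $X\cap\ker R(G,x)=0$. The rows of a direction edge $e$ annihilate $y$ exactly when $y_e\in\mathbb{R}x_e$, and the row of a length edge $e$ annihilates $y$ exactly when $x_e\cdot y_e=0$. Hence $X\cap\ker R(G,x)=\{y\in W(x):J_x(y)=0\}$. Finally, $g(y)=0$ means $y_e=0$ for all $e\in L$, which gives $J_x(y)=0$.
\end{proof}

\subsection*{Stresses}
Let $\langle\cdot,\cdot\rangle$ be the standard inner product on $\mathbb{R}^L$ and put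
\[
\Omega(x)=J_x(W(x))^{\perp}\subseteq\mathbb{R}^L .
\]
We call the elements of $\Omega(x)$ \emph{stresses}. An \emph{equilibrium stress} is a linear dependency among the rows of $R(G,x)$, and $\Omega(x)$ consists of the length parts of these dependencies: the combination of the length rows with coefficients $\omega_e$ is the functional $y\mapsto\langle\omega,J_x(y)\rangle$, and it is a combination of the direction rows exactly when it vanishes on their common kernel. Geometrically, if $J_x$ is injective on $W(x)$, then $g$ embeds a neighborhood of $x$ in $W(x)$ as a submanifold of $\mathbb{R}^L$, and $\Omega(x)$ is its normal space at $g(x)$.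

Each $\omega\in\mathbb{R}^L$ defines a symmetric bilinear form
\[
B_\omega(y,y')=\langle\omega,J_y(y')\rangle=\sum_{e\in L}\omega_e\,y_e\cdot y'_e ,
\]
with quadratic form $y\mapsto\langle\omega,g(y)\rangle$. We always restrict it to $W(x)$, and we write
\[
K_\omega(x)=\{y\in W(x): B_\omega(y,u)=0 \text{ for all } u\in W(x)\}
\]
for the kernel of the restriction. The common kernel of all stress forms is
\begin{equation}\label{eq:K}
K(x)=\bigcap_{\omega\in\Omega(x)}K_\omega(x)=\{y\in W(x): J_y(W(x))\subseteq J_x(W(x))\},
\end{equation}
where the second equality holds because $\Omega(x)^\perp=J_x(W(x))$. In particular $\mathbb{R}x\subseteq K(x)\subseteq K_\omega(x)$ for $\omega\in\Omega(x)$. For a generic point $p$ put $k=\dim W(p)$ and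
\[
\kappa(G,p)=\min_{\omega\in\Omega(p)}\dim K_\omega(p)=k-\max_{\omega\in\Omega(p)}\operatorname{rank}B_\omega|_{W(p)} .
\]
Since $p\neq0$ lies in every $K_\omega(p)$, we have $\kappa(G,p)\ge1$, and a stress form has rank at most $k-1$. The choice of $v_0$ does not matter, since all these objects are defined through the differences $y_e$.

\begin{theorem}\label{thm:main}
Let $d\ge2$ and $n\ge 2$, and let $(G,p)$ be a generic rigid framework in $\mathbb{R}^d$.
\begin{enumerate}
\item[(a)] The number $\kappa=\kappa(G,p)$ depends only on $G$ and $d$.
\item[(b)] If $\kappa=1$, then $(G,p)$ is globally rigid. If $\kappa\ge2$, then the number of congruence classes of frameworks equivalent to $(G,p)$ is finite and even, so at least $2$. In particular, the number of classes is always $1$ or even.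
\item[(c)] The following are equivalent: \textup{(i)} $(G,p)$ is globally rigid; \textup{(ii)} $K(p)=\mathbb{R}p$; \textup{(iii)} for some $\omega\in\Omega(p)$ the form $B_\omega|_{W(p)}$ has the largest possible rank $k-1$.
\end{enumerate}
\end{theorem}

In Example~\ref{ex:path} we have $k=m=j$ and $J_p$ is bijective, so $\Omega(p)=0$ and $\kappa=j$; both alternatives in (b) occur.

\begin{proof}[Proof of Theorem~\ref{thm:generic} from Theorem~\ref{thm:main}]
Rigidity is a generic property. If the generic realizations of $G$ are not rigid, each has an equivalent framework that is not congruent to it, so none is globally rigid. If they are rigid, they share the same $\kappa$ by (a), and by (b) all are globally rigid when $\kappa=1$ and none is when $\kappa\ge2$.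
\end{proof}

In the proof of Theorem~\ref{thm:main}, rigidity enters only through the known fact that it implies infinitesimal rigidity at a generic realization.

\section{A triangle worked by hand}\label{sec:triangle}

Take vertices $v_0,v_1,v_2$ and direction edges $v_0v_1$, $v_1v_2$. Let $a=p(v_1)-p(v_0)$, $b=p(v_2)-p(v_1)$, and $\alpha=\|a\|^2$, $\beta=\|b\|^2$, $\gamma=a\cdot b$. A point $y\in W=W(p)$ has $y(v_1)=sa$ and $y(v_2)=sa+tb$. We write $y=(s,t)$, so that $k=2$ and $p=(1,1)$. The squared lengths of $v_0v_1$, $v_1v_2$, $v_0v_2$ are
\[
\alpha s^2,\qquad \beta t^2,\qquad \alpha s^2+2\gamma st+\beta t^2 .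
\]
For generic $p$ the numbers $\alpha,\beta,\gamma,\beta+\gamma,\beta+2\gamma$ are all nonzero.

\begin{example}[no stress; the degree argument]\label{ex:two}
Let $L=\{v_0v_1,v_0v_2\}$. Then $J_p(s,t)=(\alpha s,\ (\alpha+\gamma)s+(\beta+\gamma)t)$ is a bijection $W\to\mathbb{R}^2$, so $\Omega(p)=0$ and $\kappa=2$. Up to sign, an equivalent point has $s=1$ and $\beta t^2+2\gamma t=\beta+2\gamma$, that is,
\[
(t-1)(\beta t+\beta+2\gamma)=0 .
\]
There are two classes. The parity can be seen without solving. The lines through $0$ in $W$ form a circle, and sending the line through $y$ to $g(y)/\|g(y)\|$ maps this circle to the unit circle in $\mathbb{R}^2$. The image lies in the first quadrant, so the map is not onto, and it passes through a regular value as often forward as backward. Genericity matters twice. If $\beta+\gamma=0$, the roots coincide, $J_p$ is singular, and there is one class only. If $\beta+2\gamma=0$, then $J_p$ is still bijective, but the second root is $t=0$ and the direction edge $v_1v_2$ collapses to a point.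
\end{example}

\begin{example}[a stress form of rank $k-1$]\label{ex:three}
Let $L$ contain all three edges. Then $J_p(s,t)=(\alpha s,\ \beta t,\ (\alpha+\gamma)s+(\beta+\gamma)t)$, and $\Omega(p)$ is spanned by $\omega=\big(\tfrac{\alpha+\gamma}{\alpha},\tfrac{\beta+\gamma}{\beta},-1\big)$. Its quadratic form is
\[
(\alpha+\gamma)s^2+(\beta+\gamma)t^2-(\alpha s^2+2\gamma st+\beta t^2)=\gamma(s-t)^2 ,
\]
with kernel $\{s=t\}=\mathbb{R}p$, so $\kappa=1$. An equivalent point $q=(s,t)$ has $\gamma(s-t)^2=\langle\omega,g(q)\rangle=\langle\omega,g(p)\rangle=0$, so it lies in the kernel, and $q=\pm p$. For the non-generic value $\gamma=0$ the form vanishes and $(1,-1)$ gives a second class.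
\end{example}

\begin{example}[all ingredients]\label{ex:pendant}
Add to Example~\ref{ex:three} a vertex $v_3$ and a doubled edge $v_2v_3$ of squared length $\eta$, with coordinate $u$ on $W$. Now $k=3$, $m=4$, and $\Omega(p)$ is spanned by $\omega_0=(\omega,0)$, with form $\gamma(s-t)^2$ and kernel $K_0=\{s=t\}$, so $\kappa=2$. Degree theory says nothing about $g\colon\mathbb{R}^3\to\mathbb{R}^4$. But all equivalent points lie in the plane $K_0$, as in Example~\ref{ex:three}, and there
\[
g(s,s,u)=s^2(\alpha,\beta,\alpha+\beta+2\gamma,0)+u^2(0,0,0,\eta)
\]
takes values in a plane $\Lambda\subset\mathbb{R}^4$. For $g\colon K_0\to\Lambda$ the argument of Example~\ref{ex:two} applies. The two classes are $\pm(1,1,1)$ and $\pm(1,1,-1)$.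
\end{example}

Two steps were easy here and need an idea in general. The form $\gamma(s-t)^2$ is semidefinite, so that $B_\omega(q,q)=0$ already puts $q$ in the kernel; for an indefinite form this fails. And the space $\Lambda$, found here by inspection, has to be constructed.

\section{The maximal rank of a stress form is generic}\label{sec:rank}

Let $\mathbb{Q}(x)$ be the field of rational functions with rational coefficients in the $N$ coordinates of $X$. The basic property of generic points is:
\begin{itemize}
\item[(G)] a nonzero element of $\mathbb{Q}(x)$ is defined and nonzero at every generic point.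
\end{itemize}
Let $A(x)$ be a matrix over $\mathbb{Q}(x)$ of rank $r$. Its minors of size $r+1$ are zero, so $\operatorname{rank}A(x)\le r$ wherever $A$ is defined, with equality at generic points by (G). Fix a nonzero $r\times r$ minor $\delta$, and order rows and columns so that $\delta=\det A_{11}$, where $(A_{11}\ A_{12})$ are the first $r$ rows. At a point where $A$ is defined and $\delta\neq0$, the rank is $r$ and the first $r$ rows span the row space, so the columns of $\binom{-A_{11}^{-1}A_{12}}{I}$ form a basis of $\ker A(x)$. Their entries lie in $\mathbb{Q}(x)$ and are defined at all such points. We call this the \emph{rational basis} of the kernel given by $\delta$.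

Let
\[
U=\{x\in X:(x_e)_1\neq 0\text{ for all } e\in D\},
\]
an open set that contains all generic points. For $x\in U$ the condition $y_e\in\mathbb{R}x_e$ is equivalent to
\begin{equation}\label{eq:dir}
(x_e)_1(y_e)_i-(x_e)_i(y_e)_1=0\qquad(2\le i\le d).
\end{equation}

\begin{lemma}\label{lem:bases}
Suppose that $(G,p)$ is infinitesimally rigid for some generic point $p$. Then there are integers $k,\rho$, an open set $O\subseteq U$ containing all generic points, and maps $\omega_1,\dots,\omega_{m-k}\colon O\to\mathbb{R}^L$ with entries in $\mathbb{Q}(x)$, defined on all of $O$, such that for every $x\in O$: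
\begin{enumerate}
\item[(a)] $\dim W(x)=k$, and $\omega_1(x),\dots,\omega_{m-k}(x)$ is a basis of $\Omega(x)$;
\item[(b)] $\operatorname{rank}B_\omega|_{W(x)}\le\rho$ for all $\omega\in\Omega(x)$;
\item[(c)] if $x$ is generic, then $\operatorname{rank}B_\omega|_{W(x)}=\rho$ for some $\omega\in\Omega(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
On $U$, the space $W(x)$ is the kernel of the matrix $A_1(x)$ of the equations \eqref{eq:dir} for $e\in D$, whose entries are polynomials over $\mathbb{Z}$. Let $N-k$ be its rank over $\mathbb{Q}(x)$, let $\delta_1$ be a nonzero minor of that size, and let $b_1(x),\dots,b_k(x)$ be the rational basis of the kernel given by $\delta_1$. Let $A_2(x)$ be the $k\times m$ matrix with rows $J_x(b_i(x))$; its kernel is $\Omega(x)$. At $p$ it has rank $k$ by Lemma~\ref{lem:inf}, so it has rank $k$ over $\mathbb{Q}(x)$. Let $\delta_2$ be a nonzero $k\times k$ minor and let $\omega_1(x),\dots,\omega_{m-k}(x)$ be the rational basis of $\ker A_2(x)$ given by $\delta_2$. The set $O$ of points of $U$ with $\delta_1\neq0$ and $\delta_2\ne0$ is open, contains all generic points by (G), and satisfies (a).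

Let $\theta=(\theta_1,\dots,\theta_{m-k})$ be indeterminates and let $M(x,\theta)$ be the $k\times k$ matrix with entries $\sum_l\theta_l\,B_{\omega_l(x)}(b_i(x),b_j(x))\in\mathbb{Q}(x)[\theta]$. For $x\in O$ and real $\theta$ it is the matrix of the form $B_\omega|_{W(x)}$ for $\omega=\sum_l\theta_l\omega_l(x)$, and these $\omega$ run through $\Omega(x)$. Let $\rho$ be the rank of $M$ over $\mathbb{Q}(x,\theta)$. Minors of size $\rho+1$ are zero, which gives (b). Some $\rho\times\rho$ minor is a polynomial in $\theta$ with a nonzero coefficient in $\mathbb{Q}(x)$. At a generic $x$ this coefficient is nonzero by (G), so the minor is a nonzero real polynomial in $\theta$ and does not vanish at some $\theta\in\mathbb{R}^{m-k}$. This gives (c).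
\end{proof}

By (b) and (c), $\kappa(G,x)=k-\rho$ for every generic point $x$, which proves Theorem~\ref{thm:main}(a). The bound (b) holds also at the non-generic points of $O$; Section~\ref{sec:lambda} needs this, because it moves $x$ freely in $W(p)$ near $p$.

\section{Equivalent frameworks lie in the kernel}\label{sec:contain}

We want to show that every $q$ equivalent to $p$ lies in $K(p)$, that is, by \eqref{eq:K}, that $J_q(W(p))\subseteq J_p(W(p))$. The two sides are the images of $dg_q$ and $dg_p$: the pieces of $g(W(p))$ that come from neighborhoods of $q$ and of $p$ both pass through $g(p)$, and the claim is that they do not cross there at an angle. A crossing should be an algebraic accident that genericity excludes. But $W(p)$ itself depends on $p$ and is not defined over $\mathbb{Q}$. We therefore pass to a map that is defined over $\mathbb{Q}$ and records directions as well as lengths. On $U$ let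
\[
f(x)=\Big(\big(\|x_e\|^2\big)_{e\in L},\ \big((x_e)_i/(x_e)_1\big)_{e\in D,\ 2\le i\le d}\Big),
\]
\[
df_x(y)=\Big(2J_x(y),\ \Big(\frac{(x_e)_1(y_e)_i-(x_e)_i(y_e)_1}{(x_e)_1^2}\Big)_{e\in D,\ 2\le i\le d}\Big).
\]
By \eqref{eq:dir}, the entries of $df_x(y)$ that belong to a direction edge $e$ vanish if and only if $y_e\in\mathbb{R}x_e$. So the direction part of $df_x(y)$ vanishes if and only if $y\in W(x)$, and by Lemma~\ref{lem:inf} the framework $(G,x)$ is infinitesimally rigid if and only if $df_x$ is injective. For a set $E'$ of edges, $f_{E'}$ denotes the part of $f$ that belongs to $E'$.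

We use two standard facts on fields of characteristic $0$; see \cite[Ch.~VIII, \S5]{lang}. For $z\in\mathbb{R}^M$ let $\mathbb{Q}(z)$ be the field generated by its coordinates, $\operatorname{trdeg}\mathbb{Q}(z)$ its transcendence degree over $\mathbb{Q}$, and
\[
T_z=\{v\in\mathbb{R}^M:\nabla P(z)\cdot v=0\text{ for all } P\in\mathbb{Q}[Z_1,\dots,Z_M]\text{ with }P(z)=0\}.
\]
\begin{itemize}
\item[(F1)] $\dim T_z=\operatorname{trdeg}\mathbb{Q}(z)$. Indeed, $\partial\mapsto(\partial z_1,\dots,\partial z_M)$ identifies the space of derivations $\mathbb{Q}(z)\to\mathbb{R}$ with $T_z$, and a derivation can be prescribed freely on a transcendence basis and then extends uniquely.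
\item[(F2)] If $x$ has algebraically independent coordinates and $\varphi$ is a tuple of rational functions over $\mathbb{Q}$, then $\operatorname{trdeg}\mathbb{Q}(\varphi(x))=\operatorname{rank}d\varphi_x$.
\end{itemize}

The map $f$ is not defined at a point $q$ in which a direction edge has collapsed, so this case must be excluded first. If some direction edges collapse in $q$, the remaining measurements of $p$ are realized by fewer points, which by (F2) bounds the rank of the remaining constraints; and the collapsed edges, being direction edges, cannot fix the scale.

\begin{proposition}[no collapse]\label{prop:collapse}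
Let $p$ be a generic point with $(G,p)$ infinitesimally rigid, and let $q\in X$ be equivalent to $p$. Then $q_e\neq0$ for all $e\in D$.
\end{proposition}

\begin{proof}
Let $D_0=\{e\in D:q_e=0\}$ and suppose $D_0\neq\emptyset$. Let $C_1,\dots,C_h$ be the vertex sets of the components of the graph $(V,D_0)$, with $v_0\in C_1$. Then $q$ is constant on each $C_i$ and zero on $C_1$, so $\mathbb{Q}(q)$ is generated by $d(h-1)$ numbers.

Let $E_1=(D\cup L)\setminus D_0$. For $e\in D\setminus D_0$ the vector $q_e$ is a nonzero multiple of $p_e$, so $f_{E_1}(q)$ is defined and equals $f_{E_1}(p)$. Its entries lie in $\mathbb{Q}(q)$. By (F2), $\operatorname{rank}d(f_{E_1})_p\le d(h-1)$, so $X_1=\ker d(f_{E_1})_p$ has dimension at least $N-d(h-1)$.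

Let $X_0=\ker d(f_{D_0})_p=\{y\in X:y_e\in\mathbb{R}p_e\text{ for all }e\in D_0\}$. It contains the $d(h-1)$-dimensional space of all $y\in X$ that are constant on each $C_i$. It also contains $p$, which is not in that space because $p_e\neq0$ for $e\in D_0$. So $\dim X_0\ge d(h-1)+1$.

Thus $\dim X_0+\dim X_1>N=\dim X$, and $\ker df_p=X_0\cap X_1\neq0$, contrary to infinitesimal rigidity.
\end{proof}

Both hypotheses are needed. A single direction edge is not rigid and can collapse, and Example~\ref{ex:two} with $\beta+2\gamma=0$ is infinitesimally rigid but not generic.

\begin{proposition}\label{prop:contain}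
Let $p$ be a generic point and let $q\in X$ be equivalent to $p$ with $q_e\ne0$ for all $e\in D$. Then $W(q)=W(p)$ and $q\in K(p)$. If $(G,p)$ is infinitesimally rigid, then so is $(G,q)$.
\end{proposition}

\begin{proof}
For $e\in D$ the vector $q_e$ is a nonzero multiple of $p_e$. Hence $q\in U$, $W(q)=W(p)$, and $f(q)=f(p)$; call this point $z$. Let $P$ be a polynomial over $\mathbb{Q}$ with $P(z)=0$. Then $P\circ f\in\mathbb{Q}(x)$ vanishes at $p$, so it is zero by (G), and the chain rule gives $\nabla P(f(x))\cdot df_x(y)=0$ for all $x\in U$, $y\in X$. Taking $x=p$ and $x=q$, we see that $\operatorname{im}df_p$ and $\operatorname{im}df_q$ lie in $T_z$. By (F1) and (F2), $\dim T_z=\operatorname{trdeg}\mathbb{Q}(f(p))=\operatorname{rank}df_p$. Therefore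
\[
\operatorname{im}df_q\subseteq T_z=\operatorname{im}df_p .
\]
Let $y\in W(p)=W(q)$. Then $df_q(y)=(2J_q(y),0)$, and this equals $df_p(y')$ for some $y'\in X$. The direction part of $df_p(y')$ vanishes, so $y'\in W(p)$, and the length part gives $J_q(y)=J_p(y')$. By \eqref{eq:K}, $q\in K(p)$.

Suppose now that $df_p$ is injective. Then $\operatorname{trdeg}\mathbb{Q}(z)=N$ by (F2). Since $\mathbb{Q}(z)\subseteq\mathbb{Q}(q)$ and $q$ has $N$ coordinates, $q$ is itself a generic point. By (F2) at $q$, $\operatorname{rank}df_q=\operatorname{trdeg}\mathbb{Q}(z)=N$.
\end{proof}

The first part does not assume rigidity, and Section~\ref{sec:redundant} uses it in that form.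

\section{The length map on the kernel of a stress of maximal rank}\label{sec:lambda}

Let $p$ be a generic point with $(G,p)$ infinitesimally rigid. Put $W=W(p)$ and $\kappa=k-\rho$, and take $O$ and $\omega_j$ from Lemma~\ref{lem:bases}. For $\omega\in\mathbb{R}^L$ write $K_\omega$ for the kernel of $B_\omega|_W$. Choose $\omega_0\in\Omega(p)$ with $\operatorname{rank}B_{\omega_0}|_W=\rho$, and let $K_0=K_{\omega_0}$, so $\dim K_0=\kappa$.

To count the fiber of $g$ by a degree, we need a target of the same dimension as the source. We find it by duality. A point $x\in W$ near $p$ lies in $K_0$ exactly when $\omega_0\perp J_x(W)$, that is, when $\omega_0$ is normal to $g(W)$ at $g(x)$. Let $\Sigma$ be the set of all vectors near $\omega_0$ that are normal to $g(W)$ at some point near $g(p)$. We show that $\Sigma$ is a manifold of codimension $\kappa$ and that the relation is symmetric: if $\omega$ is normal to $g(W)$ at $g(x)$, then $g(x)$ is normal to $\Sigma$ at $\omega$. The normal space of $\Sigma$ at $\omega_0$ is the target we want.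

We use the constant rank theorem: if a smooth map $\Phi$ from an open set $Y\subseteq\mathbb{R}^m$ to $\mathbb{R}^m$ has rank $r$ at every point, then each point of $Y$ has a neighborhood $Y'$ such that $\Sigma=\Phi(Y')$ is an $r$-dimensional submanifold and $\operatorname{im}d\Phi_y=T_{\Phi(y)}\Sigma$ for all $y\in Y'$.

\begin{proposition}\label{prop:lambda}
There is a linear subspace $\Lambda\subseteq\mathbb{R}^L$ with $\dim\Lambda=\kappa$ and $g(K_0)\subseteq\Lambda$.
\end{proposition}

\begin{proof}
If $x\in W\cap O$, then $x_e$ is a nonzero multiple of $p_e$ for $e\in D$, so $W(x)=W$ and $\Omega(x)=J_x(W)^\perp$. Define the smooth map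
\[
\Phi\colon (W\cap O)\times\mathbb{R}^{m-k}\to\mathbb{R}^L,\qquad \Phi(x,\theta)=\sum_j\theta_j\omega_j(x)\in\Omega(x),
\]
between spaces of dimension $m$, and let $\omega_0=\Phi(p,\theta_0)$. In a fixed basis of $W$, the matrix of $B_{\Phi(x,\theta)}$ depends continuously on $(x,\theta)$ and has a nonzero $\rho\times\rho$ minor at $(p,\theta_0)$. So its rank is at least $\rho$ on a neighborhood $Y$ of $(p,\theta_0)$, and it is at most $\rho$ by Lemma~\ref{lem:bases}(b). Thus $\dim K_{\Phi(x,\theta)}=\kappa$ on $Y$.

\emph{The basic identity.} For fixed $u\in W$ we have $\langle\Phi(x,\theta),J_x(u)\rangle=0$ on $Y$. Differentiating at $(x,\theta)$ in the direction $(\xi,\tau)\in W\times\mathbb{R}^{m-k}$, and using that $J_x(u)$ is linear in $x$, we get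
\begin{equation}\label{eq:diff}
\langle d\Phi_{(x,\theta)}(\xi,\tau),J_x(u)\rangle+B_{\Phi(x,\theta)}(\xi,u)=0\qquad(u\in W).
\end{equation}

\emph{The rank of $\Phi$.} Fix $(x,\theta)\in Y$ and write $d\Phi$ and $\omega$ for $d\Phi_{(x,\theta)}$ and $\Phi(x,\theta)$. The map $\tau\mapsto d\Phi(0,\tau)=\sum_j\tau_j\omega_j(x)$ is a bijection onto $\Omega(x)$. We claim that $(\xi,\tau)\mapsto\xi$ is a bijection from $\ker d\Phi$ onto $K_\omega$. If $d\Phi(\xi,\tau)=0$, then \eqref{eq:diff} gives $\xi\in K_\omega$; if also $\xi=0$, then $\tau=0$. Conversely, let $\xi\in K_\omega$. Then \eqref{eq:diff} with $\tau=0$ gives $d\Phi(\xi,0)\in J_x(W)^\perp=\Omega(x)$, so $d\Phi(\xi,0)=d\Phi(0,\tau')$ for some $\tau'$, and $(\xi,-\tau')\in\ker d\Phi$. This proves the claim, and $\Phi$ has constant rank $m-\kappa$ on $Y$. Shrink $Y$ as in the constant rank theorem, let $\Sigma=\Phi(Y)$, and put $\Lambda=(T_{\omega_0}\Sigma)^\perp$. Then $\dim\Lambda=\kappa$.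

\emph{The inclusion.} Let $x\in K_0\cap O$. Then $\langle\omega_0,J_x(u)\rangle=B_{\omega_0}(x,u)=0$ for all $u\in W$, so $\omega_0\in\Omega(x)$ and $\omega_0=\Phi(x,\theta_x)$ for a unique $\theta_x$. If $A$ is the matrix with columns $\omega_j(x)$, then $\theta_x=(A^{T}A)^{-1}A^{T}\omega_0$, so $\theta_x$ depends continuously on $x$, and $\theta_p=\theta_0$. Hence $(x,\theta_x)\in Y$ for all $x$ in a neighborhood of $p$ in $K_0$. For such $x$, the identity \eqref{eq:diff} at $(x,\theta_x)$ with $u=x$ reads
\[
\langle d\Phi_{(x,\theta_x)}(\xi,\tau),g(x)\rangle=-B_{\omega_0}(\xi,x)=0 ,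
\]
because $x\in K_0$. So $g(x)$ is orthogonal to $\operatorname{im}d\Phi_{(x,\theta_x)}=T_{\omega_0}\Sigma$, which is the same space for all these $x$, and $g(x)\in\Lambda$. For each $\nu\in\Lambda^\perp$, the polynomial $x\mapsto\langle\nu,g(x)\rangle$ on $K_0$ vanishes on a nonempty open set, hence identically.
\end{proof}

\begin{remark}
In Example~\ref{ex:pendant}, the space $\Omega(x)$ at $x=(s,t,u)$ near $p$ is spanned by $\big(1+\tfrac{\gamma}{\alpha}r,\ 1+\tfrac{\gamma}{\beta}r^{-1},\ -1,\ 0\big)$ with $r=t/s$. So $\Sigma$ is the cone over this curve, of dimension $2=m-\kappa$. Its tangent plane at $r=1$ is spanned by $\omega_0$ and $(\tfrac{\gamma}{\alpha},-\tfrac{\gamma}{\beta},0,0)$, and both vectors are orthogonal to $(\alpha,\beta,\alpha+\beta+2\gamma,0)$ and $(0,0,0,\eta)$, which span the plane $\Lambda$ found there. Maximal rank of $\omega_0$ cannot be dropped: in Example~\ref{ex:three} the stress $0$ has kernel $W$, of dimension $2$, while $g(W)$ spans $\mathbb{R}^3$.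
\end{remark}

\section{The parity of the fiber}\label{sec:degree}

We recall the mod~$2$ degree. Let $\varphi\colon M\to S$ be a smooth map between manifolds without boundary of the same dimension, with $M$ compact and $S$ connected. A point $\zeta\in S$ is a \emph{regular value} if $d\varphi$ is surjective at every point of $\varphi^{-1}(\zeta)$; points outside the image are regular values. Then $\varphi^{-1}(\zeta)$ is finite for every regular value $\zeta$, and the parity of its cardinality is the same for all regular values. In particular, if $\varphi$ is not onto, every regular value has an even number of preimages.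

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) and (c)]
The framework $(G,p)$ is infinitesimally rigid; keep the notation of Section~\ref{sec:lambda}. By Propositions~\ref{prop:collapse} and~\ref{prop:contain}, every $q\in X$ equivalent to $p$ satisfies
\begin{equation}\label{eq:summary}
q\in K(p)\subseteq K_0,\qquad W(q)=W,\qquad J_q \text{ is injective on } W .
\end{equation}
By Lemma~\ref{lem:inf}, $g(y)\ne0$ for all nonzero $y\in W$; in particular $g(p)\neq0$.

\emph{(iii) implies (ii), and (ii) implies (i).} If $B_\omega|_W$ has rank $k-1$, then $K_\omega$ is a line, and $\mathbb{R}p\subseteq K(p)\subseteq K_\omega$ gives $K(p)=\mathbb{R}p$. If $K(p)=\mathbb{R}p$, an equivalent $q$ has the form $\mu p$ by \eqref{eq:summary}, and $\mu^2g(p)=g(q)=g(p)$ gives $\mu=\pm1$. Since (iii) says that $\kappa=1$, this proves the first statement of (b).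

\emph{The case $\kappa\ge2$.} Let $\mathbb{P}(K_0)\cong\mathbb{RP}^{\kappa-1}$ be the space of lines $[x]$ through $0$ in $K_0$, a compact manifold of dimension $\kappa-1$, and let $S(\Lambda)\cong S^{\kappa-1}$ be the unit sphere of $\Lambda$, which is connected because $\kappa\ge2$. Since $g(\mu x)=\mu^2g(x)$, $g(x)\neq0$ for $x\ne0$, and $g(K_0)\subseteq\Lambda$ by Proposition~\ref{prop:lambda}, there is a smooth map
\[
\bar g\colon\mathbb{P}(K_0)\to S(\Lambda),\qquad [x]\mapsto g(x)/\|g(x)\| .
\]
Let $\zeta=\bar g([p])$. All coordinates of $g$ are nonnegative, and $-\zeta\in S(\Lambda)$ has a negative coordinate, so $\bar g$ is not onto.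

The fiber $\bar g^{-1}(\zeta)$ is in bijection with the congruence classes of frameworks equivalent to $(G,p)$. Indeed, if $\bar g([y])=\zeta$, then $g(y)=\lambda g(p)$ with $\lambda>0$, and the line $[y]$ contains exactly one pair $\pm x$ with $g(x)=g(p)$, namely $x=\lambda^{-1/2}y$. This $x$ lies in $W$, so it is equivalent to $p$, and $\{x,-x\}$ is its congruence class in $X$. Conversely, each equivalent $q\in X$ lies in $K_0$ by \eqref{eq:summary}, and $\bar g([q])=\zeta$.

The point $\zeta$ is a regular value. Let $[x]$ be in the fiber, with $x$ equivalent to $p$. The differential of $g|_{K_0}\colon K_0\to\Lambda$ at $x$ is $2J_x|_{K_0}$, which is injective by \eqref{eq:summary} and hence bijective, since $\dim K_0=\dim\Lambda$. The radial projection $\Lambda\setminus\{0\}\to S(\Lambda)$ has surjective differential everywhere. So the map $y\mapsto g(y)/\|g(y)\|$ from $K_0\setminus\{0\}$ to $S(\Lambda)$ has surjective differential at $x$. It is the composition of $y\mapsto[y]$ with $\bar g$, so $d\bar g_{[x]}$ is surjective.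

Therefore $\bar g^{-1}(\zeta)$ is finite of even cardinality. It contains $[p]$, so it has at least two elements. This completes the proof of (b), and it shows that (i) forces $\kappa=1$, which is (iii).
\end{proof}

The value $\kappa=1$ is exceptional for a topological reason: $\mathbb{P}(K_0)$ is then a point and $S(\Lambda)=\{\zeta,-\zeta\}$ is disconnected, so the empty fiber over $-\zeta$ says nothing about the fiber over $\zeta$. Regularity of $\zeta$ had to be checked at every point of the fiber, not only at $[p]$; this is why Proposition~\ref{prop:contain} proves infinitesimal rigidity of every equivalent framework. Example~\ref{ex:two} with $\beta+\gamma=0$ shows an odd fiber over a value that is not regular.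

\section{Length edges are redundant}\label{sec:redundant}

\begin{corollary}\label{cor:redundant}
Let $(G,p)$ be a generic globally rigid framework in $\mathbb{R}^d$ with $|L|\ge2$. Then $(G-e,p)$ is rigid for every $e\in L$.
\end{corollary}

The idea is that if $G-e$ were flexible, the length of $e$ could be changed to first order without changing anything else. Then $e$ carries no stress, and the flexes of $G-e$ lie in the space $K(p)$ formed for $G$.

\begin{proof}
The framework $(G,p)$ is rigid, hence infinitesimally rigid, and $K(p)=\mathbb{R}p$ by Theorem~\ref{thm:main}(c). The graphs $G$ and $G-e$ have the same direction edges, so the same space $W=W(p)$. The symbols $J$ and $K(p)$ refer to $G$; the map $J$ for $G-e$ is obtained by deleting the coordinate $e$.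

Suppose that $(G-e,p)$ is not rigid. Then it is not infinitesimally rigid, so by Lemma~\ref{lem:inf} there is a nonzero $y_0\in W$ such that $J_p(y_0)$ vanishes outside the coordinate $e$. Since $J_p$ is injective on $W$, we have $J_p(y_0)\neq0$. Hence the coordinate vector $1_e\in\mathbb{R}^L$ lies in $J_p(W)$.

As $(G-e,p)$ is not rigid, there are points $q\in X$ arbitrarily close to $p$ with $(G-e,q)$ equivalent to $(G-e,p)$ and $q\neq\pm p$. Choose one so close that $q_{e'}\neq0$ for all $e'\in D$. Proposition~\ref{prop:contain}, applied to $G-e$, gives for each $y\in W$ some $y'\in W$ such that $J_q(y)$ and $J_p(y')$ agree outside the coordinate $e$. Then $J_q(y)\in J_p(y')+\mathbb{R}1_e\subseteq J_p(W)$. By \eqref{eq:K}, $q\in K(p)=\mathbb{R}p$, say $q=\mu p$. A length edge $e'\neq e$ has $\|q_{e'}\|=\|p_{e'}\|\ne0$, so $\mu=\pm1$, a contradiction.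
\end{proof}

The hypothesis $|L|\ge2$ is used in the last line and is necessary: a single doubled edge is globally rigid, and without its length edge it can be dilated. For the triangle of Example~\ref{ex:three}, deleting a length edge gives Example~\ref{ex:two} (up to relabeling the vertices) or the path of Example~\ref{ex:path} with $j=2$. Both are rigid, with two congruence classes.

\begin{thebibliography}{9}

\bibitem{lang}
Lang, \emph{Algebra}, Ch.~VIII, \S5.

\bibitem{source}
\emph{Necessary Conditions for the Global Rigidity of Direction--Length Frameworks},
\texttt{https://people.maths.ox.ac.uk/keevash/papers/global-journal.pdf}.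

\end{thebibliography}
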